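# Two sets in $S_{p,q}$ whose union is not in $S_{p,q}$

## A union theorem that fails

**Theorem 1.** Let $G$ be a compact abelian group with normalized Haar measure and (discrete) dual group $\Gamma$. For $E\subset\Gamma$ let $T_E$ be the space of trigonometric polynomials on $G$ whose Fourier transform vanishes outside $E$, put
$$C_{p,s}(E)=\sup\{\|\hat f\|_{\ell^s}:\ f\in T_E,\ \|f\|_{L^p(G)}=1\},$$
and let $S_{p,s}(G)$ be the class of all $E\subset\Gamma$ with $C_{p,s}(E)<\infty$. For $k\ge 1$ let $K_k=\{0,1,\dots,k\}\subset\mathbb Z=\widehat{\mathbb T}$ and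
$$q_k(p)=\min\{s\in[2,\infty):\ C_{p,s}(K_k)=1\}.$$
Suppose that $\Gamma$ is not of bounded exponent, that is, $m\Gamma\neq 0$ for all $m\ge1$ (for example $G=\mathbb T$), and that either

* (a) $1\le p<2$ and $k=1$, or
* (b) $1<p<2$, $p$ is irrational, and $k\ge1$ is arbitrary.

Then the minimum $q=q_k(p)$ exists, $2<q<p'$, and there are disjoint sets $E_1,E_2\in S_{p,q}(G)$ with $E_1\cup E_2\notin S_{p,q}(G)$. Moreover $q_1(1)=\ln 2/\ln(4/\pi)\approx 2.869$, and for $1<p<2$ we have $q_k(p)\to p'$ as $k\to\infty$.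

Here $1/p+1/p'=1$. The question behind the theorem comes from the article "Some Types Of Lacunary Fourier Series" (https://bibliotekanauki.pl/articles/724013.pdf). A set $E$ of characters is in $S_{p,q}$ if polynomials with frequencies in $E$ satisfy $\|\hat f\|_q\le C\|f\|_p$, an inequality that is false for general polynomials when $q$ is too small. Such an $E$ is "thin" in a certain sense. Is the union of two thin sets thin? Precisely: is it true for every infinite compact abelian $G$, all $1\le p,q\le\infty$ and all $E_1,E_2\in S_{p,q}(G)$ that $E_1\cup E_2\in S_{p,q}(G)$? The theorem says no. A specific counterexample has $G=\mathbb T$, $p=1$, $q=\ln2/\ln(4/\pi)$. More generally, for every $p\in[1,2)$ there is a $q\in(2,p')$, and for irrational $p$ a set of such $q$ accumulating at $p'$, for which the union property fails on every $G$ whose dual is not of bounded exponent.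

## The constants $C_{p,s}(E)$ and the critical exponent

All integrals are with respect to normalized Haar measure, and $\log$ is the natural logarithm. We use constantly that $C_{p,s}(E)$ is nonincreasing in $s$ (because $\|\cdot\|_{\ell^s}$ is), increasing in $E$, and invariant under translation of $E$: multiplying $f$ by a character translates $\hat f$ and leaves $|f|$ alone. If $E\neq\emptyset$ then $C_{p,s}(E)\ge1$, by testing on one character. So for nonempty $E$
$$C_{p,s}(E)=1\iff \|\hat f\|_s\le\|f\|_p\ \text{ for all } f\in T_E. \tag{1}$$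
For a fixed polynomial $f$, the set of $s<\infty$ with $\|\hat f\|_s\le\|f\|_p$ is closed and upward closed, since $s\mapsto\|\hat f\|_s$ is continuous and nonincreasing. Intersecting over $f$, the set $\{s<\infty: C_{p,s}(E)=1\}$ is closed and upward closed. Its minimum, if the set is nonempty, deserves the name critical exponent of $E$, and $q_k(p)$ is the critical exponent of $K_k$ (within $[2,\infty)$).

The Hausdorff–Young inequality says $\|\hat f\|_{p'}\le\|f\|_p$ for $1\le p\le2$. Hence $C_{p,s}(E)=1$ for all nonempty $E$ and $s\ge p'$. In particular, if $1<p<2$ then $q_k(p)$ exists and is at most $p'$. For $p=1$ we have $p'=\infty$, and the existence of $q_1(1)$ must be proved by hand; we do so below.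

*Example (a thin set and a fat one).* Let $G=\{-1,1\}^{\mathbb N}$ with coordinate functions $r_1,r_2,\dots$, which are characters. By Khinchine's inequality $\|\sum a_jr_j\|_1\ge 3^{-1/2}(\sum|a_j|^2)^{1/2}$ (a proof with this constant appears in the last section), so $\{r_j\}\in S_{1,2}$. On the other hand $f=\prod_{j\le n}(1+r_j)\ge0$ has $\|f\|_1=1$ and $2^n$ coefficients equal to $1$, so $\|\hat f\|_q=2^{n/q}$, and $\Gamma\notin S_{1,q}$ for every $q<\infty$.

*Example (bounded exponent).* The dual of the group just used is $\bigoplus\mathbb Z/2$, which is killed by $m=2$: it has bounded exponent and Theorem 1 does not apply to it. The groups $\mathbb Z$ and $\bigoplus_{n\ge 2}\mathbb Z/n$ are not of bounded exponent; the second shows that torsion is allowed.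

Which pairs $(p,q)$ are interesting? If $p,q\ge2$, then $\|\hat f\|_q\le\|\hat f\|_2=\|f\|_2\le\|f\|_p$ and every set is in $S_{p,q}$. If $p\le2$ and $q\ge p'$, every set is in $S_{p,q}$ by Hausdorff–Young. If $p<\infty$ and $q<2$, only finite sets are in $S_{p,q}$. Indeed, take $m$ elements $\gamma_1,\dots,\gamma_m\in E$. By Khinchine's inequality the average over signs of $\int|\sum\pm\gamma_i(x)|^p\,dx$ is at most $c_p^pm^{p/2}$, so for some signs $\|\sum\pm\gamma_i\|_p\le c_p\sqrt m$, while the $\ell^q$-norm of the coefficients is $m^{1/q}$. So $m^{1/q-1/2}\le c_pC_{p,q}(E)$ bounds $m$. Finally $S_{\infty,1}$ is the class of Sidon sets, which is closed under unions by Drury's theorem. So the union property can fail only for $1\le p<2\le q<p'$ or for $p=\infty$, $1<q<2$. Theorem 1 deals with some pairs in the first range; the remaining pairs, and groups whose dual has bounded exponent, are not settled here.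

## Why the argument for $S^*_{p,q}$ does not carry over

There is a dual class $S^*_{p,q}$: the sets $E$ for which $\|\sum_{\gamma\in E}\xi(\gamma)\gamma\|_{p'}\le C\|\xi\|_{q'}$ for all finitely supported $\xi$ on $E$. Here unions are easy. Given $\xi$ on $E_1\cup E_2$, write $\xi=\xi_1+\xi_2$ with $\xi_1=\xi 1_{E_1}$ and $\xi_2=\xi1_{E_2\setminus E_1}$. Then
$$\Big\|\sum\xi(\gamma)\gamma\Big\|_{p'}\le C_1\|\xi_1\|_{q'}+C_2\|\xi_2\|_{q'}\le(C_1+C_2)\|\xi\|_{q'} .$$

Try the same for $S_{p,q}$. Let $f\in T_{E_1\cup E_2}$ and $f=f_1+f_2$ with $f_1\in T_{E_1}$, $f_2\in T_{E_2\setminus E_1}$. Then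
$$\|\hat f\|_q\le\|\hat f_1\|_q+\|\hat f_2\|_q\le C_1\|f_1\|_p+C_2\|f_2\|_p ,$$
and here the argument stops: we would need $\|f_1\|_p\lesssim\|f\|_p$. Cutting the coefficients was harmless in $\ell^{q'}$, but in $L^p$ it amounts to the boundedness of a projection on $T_{E_1\cup E_2}$, about which the hypothesis says nothing. A counterexample must make $f$ small in $L^p$ by cancellation between $f_1$ and $f_2$.

Our plan is to build finite sets $A$, each split as $A=E_1\sqcup E_2$, with $C_{p,q}(A)$ huge and $C_{p,q}(E_i)$ bounded, and then to place infinitely many such blocks in $\Gamma$ so that they do not interact. To find the blocks we start with the smallest sets.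

## Two frequencies in $L^1$

A set with one element has $C_{p,s}=1$ for all $s$. The first real case is $\{0,1\}$ in $L^1(\mathbb T)$. Test $f=1+z$: its $L^1$-norm is $\int2|\cos(\theta/2)|\frac{d\theta}{2\pi}=4/\pi$, while $\|\hat f\|_s=2^{1/s}$. So $C_{1,s}(\{0,1\})=1$ forces $2^{1/s}\le4/\pi$, i.e. $s\ge\ln2/\ln(4/\pi)$. This necessary condition is sufficient.

**Lemma 2.** $q_1(1)=\lambda$, where $\lambda=\ln2/\ln(4/\pi)$. In particular the minimum exists, and $2<\lambda<4$.

*Proof.* **Step 1: reduce to one real parameter.** By homogeneity, rotation of $z$ and reflection (exchanging the two coefficients), $C_{1,s}(\{0,1\})=1$ if and only if $1+t^s\le\|1+tz\|_1^s$ for all $t\in[0,1]$. For $s<\lambda$ this fails at $t=1$, as just seen. It remains to prove it for $s=\lambda$; note $(4/\pi)^2<2<(4/\pi)^4$, so $2<\lambda<4$.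

**Step 2: a power series for the norm.** For $t<1$, Parseval applied to $(1+tz)^{1/2}=\sum_l\binom{1/2}lt^lz^l$ gives
$$\|1+tz\|_1=I(t^2),\qquad I(x)=\sum_{l\ge0}\binom{1/2}l^2x^l ,$$
and by continuity this holds at $t=1$. Since $\binom{1/2}l=O(l^{-3/2})$, the differentiated series has terms $O(l^{-2})$, so $I\in C^1[0,1]$. We know $I(1)=4/\pi$. To find $I'(1)$, differentiate $\int|1+te^{i\theta}|$ for $t<1$:
$$2tI'(t^2)=\int\frac{t+\cos\theta}{|1+te^{i\theta}|} .$$
The integrand is at most $1$ in modulus, because $|t+\cos\theta|\le|t+e^{i\theta}|=|1+te^{i\theta}|$. Let $t\to1$ and use $1+\cos\theta=\frac12|1+e^{i\theta}|^2$: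
$$2I'(1)=\int\frac{1+\cos\theta}{|1+e^{i\theta}|}=\frac12\int|1+e^{i\theta}|=\frac2\pi,\qquad I'(1)=\frac1\pi .$$

**Step 3: convexity.** We want $I(x)^\lambda\ge1+x^{\lambda/2}$ on $[0,1]$. At $x=0$ it is clear. Put $u=I^\lambda$ and
$$v(x)=\frac{u(x)-1}x-x^{\lambda/2-1},\qquad 0<x\le1 .$$
On $[0,1)$ we have $I\ge1$ and $I',I'',I'''\ge0$, and $\lambda>2$, so
$$u'''=\lambda I^{\lambda-1}I'''+3\lambda(\lambda-1)I^{\lambda-2}I'I''+\lambda(\lambda-1)(\lambda-2)I^{\lambda-3}I'^3\ge0 .$$
Thus $u'$ is convex on $[0,1)$, hence on $[0,1]$ by continuity, and so is $\frac{u(x)-1}x=\int_0^1u'(x\tau)\,d\tau$ (recall $u(0)=1$). Since $0<\lambda/2-1<1$, the function $x^{\lambda/2-1}$ is concave. So $v$ is convex. Now $u(1)=(4/\pi)^\lambda=2$, so $v(1)=0$, and the left derivative is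
$$v'(1^-)=u'(1)-(u(1)-1)-\Big(\frac\lambda2-1\Big)=\lambda\cdot2\cdot\frac\pi4\cdot\frac1\pi-1-\frac\lambda2+1=0 .$$
A convex function on $(0,1]$ with $v(1)=0$ and $v'(1^-)=0$ is nonnegative. Hence $I(t^2)^\lambda\ge1+t^\lambda$. $\square$

Note that at $s=\lambda$ equality holds for $f=1+z$: $\|1+z\|_1=4/\pi=2^{1/\lambda}$. So a genuine two-term polynomial is extremal at the critical exponent.

*Three frequencies in $L^1$ are already too many.* Let $0<\delta\le\frac12$ and $f=z\,(1+\delta(z+z^{-1}))\in T_{\{0,1,2\}}$. Then $|f|=1+2\delta\cos\theta$, so $\|f\|_1=1$, while $\|\hat f\|_s=(1+2\delta^s)^{1/s}>1$. So $C_{1,s}(\{0,1,2\})>1$ for every $s<\infty$: there is no critical exponent, which is why $p=1$ is paired with $k=1$ only. The trouble is that $1$ is the midpoint of $0$ and $2$.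

## Product sets and random halves

Large constants come from products.

**Lemma 3 (tensorization).** If $1\le p\le s<\infty$ and $A,B$ are finite sets of characters of two compact abelian groups, then $C_{p,s}(A\times B)=C_{p,s}(A)\,C_{p,s}(B)$.

*Proof.* For "$\ge$" use product functions. For "$\le$" let $f=\sum\xi_{ab}\,a(x)b(y)$ and $F_a(y)=\sum_b\xi_{ab}b(y)$. Then
$$\Big(\sum_{a,b}|\xi_{ab}|^s\Big)^{p/s}\le C_{p,s}(B)^p\Big(\sum_a\Big(\int|F_a|^p\Big)^{s/p}\Big)^{p/s}\le C_{p,s}(B)^p\int\Big(\sum_a|F_a(y)|^s\Big)^{p/s}dy .$$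
The first inequality is the definition of $C_{p,s}(B)$ for each $a$; the second is Minkowski's inequality in $\ell^{s/p}$, where $s\ge p$ is used. For fixed $y$ the definition of $C_{p,s}(A)$ bounds the integrand by $C_{p,s}(A)^p\int|f(x,y)|^pdx$. Integrate in $y$. $\square$

So if $C_{p,q}(B)>1$, then $C_{p,q}(B^n)=C_{p,q}(B)^n\to\infty$. How shall we split $B^n$ into two halves with small constants? At random. The reason is a counting argument. A polynomial $f$ with $\|f\|_1\le1$ has a set of large coefficients, $\{|\hat f|\ge t\}$; up to small errors, only about $e^{(n/t)^{2+\varepsilon}}$ different such sets occur. A random $2$-coloring therefore leaves none of them monochromatic, except those of size below about $(n/t)^{2+\varepsilon}$. But if $f$ has its frequencies in one color class, its large-coefficient set is monochromatic, hence small. For the whole product this is false in general: $f=(\pi/4)^n\prod_{i\le n}(1+z_i)$ has $\|f\|_1=1$ and $2^n=t^{-\lambda}$ coefficients equal to $t=(\pi/4)^n$, and $t^{-\lambda}$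 eventually exceeds any constant times $(n/t)^{2+\varepsilon}$ if $2+\varepsilon<\lambda$.

**Lemma 4 (random halves).** Let $k,d\ge1$ and $\varepsilon>0$. There is a constant $C_0=C_0(k,d,\varepsilon)$ with the following property. Let $u\in\mathbb Z^d$ be such that $e\mapsto u\cdot e=\sum_lu_le_l$ is injective on $K_k^d$, let $B\subset\mathbb Z$ be the image of $K_k^d$, let $n\ge1$ and $A=B^n\subset\mathbb Z^n$. Then there is a partition $A=E_1\sqcup E_2$ such that for $i=1,2$, every $f\in T_{E_i}$ with $\|f\|_{L^1(\mathbb T^n)}\le1$ and every integer $j\ge0$,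
$$\#\{\gamma\in A:\ |\hat f(\gamma)|\ge2^{-j}\}\le C_0\,(n2^j)^{2+\varepsilon}. \tag{2}$$

For instance $d=1$, $u=1$ gives $B=K_k$. It is essential for later that $C_0$ does not depend on $u$.

*Proof.* Write $N=|A|=(k+1)^{dn}$. Below $C$ denotes constants depending only on $k,d,\varepsilon$, possibly different at each occurrence. Fix $0<t\le1$ until Step 3. The purpose of Steps 1 and 2 is to find a finite nonempty $\mathcal N_t\subset\mathbb C^A$ with
$$\log|\mathcal N_t|\le C(n/t)^{2+\varepsilon} \tag{3}$$
such that for every $f\in T_A$ with $\|f\|_1\le1$ some $\eta\in\mathcal N_t$ satisfies $\max_\gamma|\hat f(\gamma)-\eta_\gamma|\le t/4$.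

**Step 1: discretize the integral defining $\hat f$.** For $x\in\mathbb T^n$ let $Z(x)=(x_i^{u_l})_{i\le n,\,l\le d}\in\mathbb T^{dn}$. By injectivity each $\gamma\in A$ corresponds to a unique $e=e(\gamma)\in K_k^{dn}$ with $\gamma(x)=Z(x)^{e}$. If $Z,Z'\in\mathbb T^{dn}$ and $|Z_j-Z'_j|\le\tau$ for all $j$, then changing one coordinate at a time gives $|Z^e-Z'^e|\le dnk\tau$. Divide each circle into $J=\lceil16\pi dnk/t\rceil$ half-open arcs of length $2\pi/J$. This divides $\mathbb T^{dn}$ into $J^{dn}$ cells $\Omega$; choose a point $Z_\Omega$ in each. Put $c_\Omega=\int_{Z(x)\in\Omega}f(x)\,dx$ and $\xi'_\gamma=\sum_\Omega c_\Omega\overline{Z_\Omega^{e(\gamma)}}$. Then $\sum|c_\Omega|\le\|f\|_1\le1$, and since $\hat f(\gamma)=\sum_\Omega\int_{Z(x)\in\Omega}f(x)\overline{Z(x)^{e(\gamma)}}dx$,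
$$|\hat f(\gamma)-\xi'_\gamma|\le dnk\cdot\frac{2\pi}J\le\frac t8 .$$
Now $\xi'$ is essentially a convex combination of vectors from a fixed finite list.

**Step 2: sample the convex combination.** The goal is to replace $\xi'$ by an average of few vectors from the list. Let $Y$ be a random vector in $\mathbb C^A$ which equals $\sqrt2\,\omega\,(\overline{Z_\Omega^{e(\gamma)}})_\gamma$ with $\omega=\operatorname{sgn}\operatorname{Re}c_\Omega$ with probability $|\operatorname{Re}c_\Omega|/\sqrt2$, with $\omega=i\operatorname{sgn}\operatorname{Im}c_\Omega$ with probability $|\operatorname{Im}c_\Omega|/\sqrt2$ (for each $\Omega$), and equals $0$ with the remaining probability. This is legitimate because $|\operatorname{Re}c|+|\operatorname{Im}c|\le\sqrt2|c|$ and $\sum|c_\Omega|\le1$. By construction $\mathbb EY=\xi'$ and $|Y_\gamma|\le\sqrt2$.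

Take the average of $\ell$ independent copies of $Y$. Hoeffding's inequality says that an average of $\ell$ independent real variables with values in an interval of length $L$ deviates from its mean by $\ge w$ with probability at most $2e^{-2\ell w^2/L^2}$. For the real and imaginary parts of each coordinate, $L=2\sqrt2$, and we use $w=v/\sqrt2$, so each probability is at most $2e^{-\ell v^2/8}$. Hence some coordinate deviates from $\xi'$ by $\ge v$ with probability at most $4Ne^{-\ell v^2/8}$. With $v=t/8$ and $\ell=\lfloor512\log(4N)/t^2\rfloor+1$ this is less than $1$. So some average of $\ell$ vectors is within $t/8$ of $\xi'$, hence within $t/4$ of $\hat f$, in every coordinate. The vectors come from a fixed set of at most $4J^{dn}+1$ vectors (four values of $\omega$, and zero). Let $\mathcal N_t$ be the set of all averages of $\ell$ vectors from this set. Since $\log(4N)\le Cn$, $\ell\le Cn/t^2$ and $J\le Cn/t$,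
$$\log|\mathcal N_t|\le\ell\log(4J^{dn}+1)\le C\frac n{t^2}\cdot n\log\frac{2n}t\le C\Big(\frac nt\Big)^{2+\varepsilon},$$
which is (3).

**Step 3: color at random.** For $j\ge0$ and $\eta\in\mathcal N_{2^{-j}}$ let $P_{j,\eta}=\{\gamma\in A:|\eta_\gamma|\ge2^{-j}/2\}$, and let
$$T_j=\lceil\log_2|\mathcal N_{2^{-j}}|\rceil+j+3\le C(n2^j)^{2+\varepsilon} .$$
Color each $\gamma\in A$ independently and uniformly with one of two colors. A set with at least $T_j$ elements is monochromatic with probability at most $2\cdot2^{-T_j}$. So the probability that some $P_{j,\eta}$ with $|P_{j,\eta}|\ge T_j$ is monochromatic is at most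
$$\sum_{j\ge0}|\mathcal N_{2^{-j}}|\cdot2\cdot2^{-T_j}\le\sum_{j\ge0}2^{-j-2}=\frac12<1 .$$
Fix a coloring for which this does not happen; $E_1,E_2$ are its color classes.

**Step 4: read off (2).** Let $f\in T_{E_i}$, $\|f\|_1\le1$, $t=2^{-j}$, and take $\eta\in\mathcal N_t$ with $|\hat f(\gamma)-\eta_\gamma|\le t/4$ for all $\gamma$. Then
$$\{|\hat f|\ge t\}\subset P_{j,\eta}\subset\{|\hat f|\ge t/4\}\subset E_i .$$
So $P_{j,\eta}$ is monochromatic, whence $|P_{j,\eta}|<T_j$, and (2) follows. $\square$

The estimate (2) controls the small coefficients, because $q>2$. The large ones must be controlled by something else: an exponent slightly larger than $q$ at which the constant is $1$.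

**Lemma 5.** In the situation of Lemma 4 let $1\le p<2$, $q=2+2\varepsilon$, and suppose $C_{p,q+h}(B)=1$ for some $h>0$. Then for $f\in T_{E_i}$ with $\|f\|_p\le1$ and every integer $j_1\ge0$,
$$\|\hat f\|_q^q\le2^{j_1h}+C_1\,n^{2+\varepsilon}\,2^{-\varepsilon j_1},\qquad C_1=C_1(k,d,\varepsilon). \tag{4}$$

*Proof.* Let $\xi=\hat f$. Then $\|f\|_1\le1$, so all $|\xi_\gamma|\le1$ and (2) applies. By Lemma 3, $C_{p,q+h}(A)=1$, so for the large coefficients
$$\sum_{|\xi_\gamma|\ge2^{-j_1}}|\xi_\gamma|^q\le2^{j_1h}\sum|\xi_\gamma|^{q+h}\le2^{j_1h}.$$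
For the small ones, split into shells $2^{-j-1}\le|\xi_\gamma|<2^{-j}$ with $j\ge j_1$:
$$\sum_{|\xi_\gamma|<2^{-j_1}}|\xi_\gamma|^q\le\sum_{j\ge j_1}C_0(n2^{j+1})^{2+\varepsilon}2^{-j(2+2\varepsilon)}=C_02^{2+\varepsilon}n^{2+\varepsilon}\sum_{j\ge j_1}2^{-\varepsilon j}=C_1n^{2+\varepsilon}2^{-\varepsilon j_1}.\ \square$$

*The first attempt.* Take $B=K=K_k$ with critical exponent $q_k(p)>2$, fix $q$ with $2<q<q_k(p)$, and let $h=q_k(p)-q$. Then $C_{p,q}(K)>1$, so $C_{p,q}(K^n)$ grows exponentially in $n$, and (4) applies to the halves. But $h$ is now fixed. If the first term of (4) is to stay bounded, then $j_1$ must stay bounded, and the second term grows like $n^{2+\varepsilon}$. If the second term is to stay bounded, then $2^{j_1}$ is at least a constant times $n^{(2+\varepsilon)/\varepsilon}$, and the first term is at least a constant times $n^{h(2+\varepsilon)/\varepsilon}$. So this bound for the halves tends to infinity with $n$. That is much slower than $C_{p,q}(K^n)$, but $E_i\in S_{p,q}$ requires one constant for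 all blocks, and (4) does not give it.

The same formula shows what would suffice. If $j_1\approx1/h$, the first term is at most $2$ and the second is about $n^{2+\varepsilon}2^{-\varepsilon/h}$, which is tiny when $h$ is small and $n$ is only polynomial in $1/h$. The union needs $n\log C_{p,q}(B)\ge\log M$. So we want, for one fixed $q$, sets $B$ described by bounded $k$ and $d$, such that
$$C_{p,q+h}(B)=1,\qquad\log C_{p,q}(B)\ge\kappa h,\qquad h\downarrow0, \tag{5}$$
with $\kappa>0$ independent of $B$. Then $n\approx\log M/(\kappa h)$ works. We cannot move $q$ toward the critical exponent of a fixed $K$, because $q$ must be the same for all blocks. The way out is to choose $q$ equal to the critical exponent of $K$ and to perturb the set. At $q=q_k(p)$ the product $K\times K$ still has constant exactly $1$, attained by products of extremal polynomials. We shall bend $K\times K$ into $\mathbb Z$ along a long winding line in $\mathbb T^2$; this changes the $L^p$-norms slightly, and the changes can be made to go in the bad direction.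

From now on $p$ and $k$ are as in (a) or (b), $K=K_k$, and $q=q_k(p)$, which exists by Lemma 2 if $p=1$ and by Hausdorff–Young if $p>1$.

## Polynomials close to a single character

To take limits of violating polynomials we must know that they do not degenerate to a single character, for which $\|\hat f\|_s=\|f\|_p$ at every $s$. Call $B\subset\mathbb Z$ *midpoint-free* if no element of $B$ is the midpoint of two other elements. For example $\{0,1\}$ and $\{0,1,5,6\}$ are midpoint-free, $\{0,1,2\}$ is not, and we saw above what goes wrong for it when $p=1$.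

**Lemma 6.** Let $1\le p<2$, $q_0>2$, $r\in\mathbb N$. There is $\delta_0=\delta_0(p,q_0,r)\in(0,1)$ such that the following holds. Let $B\subset\mathbb Z$ with $|B|\le r+1$, midpoint-free in case $p=1$. If $f\in T_B$ has largest coefficient of modulus $1$ and all other coefficients of modulus $\le\delta_0$, then $\|\hat f\|_s\le\|f\|_p$ for all $s\in[q_0,\infty)$.

We shall use it in the contrapositive form: if $f\in T_B$ has largest coefficient of modulus $1$ and $\|\hat f\|_s>\|f\|_p$ for some finite $s\ge q_0$, then a second coefficient of $f$ exceeds $\delta_0$ in modulus.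

*Proof.* **Step 1: normalize.** After multiplication by a character and a unimodular constant, $f=1+g$ with $g=\sum_{\rho\in R}g_\rho z^\rho$, $R\subset\mathbb Z\setminus\{0\}$, $|R|\le r$, all $|g_\rho|\le\delta$ (with $\delta=\delta_0$ to be chosen), and $R\cap(-R)=\emptyset$ if $p=1$. Let $\sigma^2=\sum|g_\rho|^2$.

**Step 2: bound $\|1+g\|_p$ from below by second-order terms.** The function $w\mapsto|1+w|^p=(1+2\operatorname{Re}w+|w|^2)^{p/2}$ is smooth on $|w|\le\frac12$, and Taylor's formula gives there
$$|1+w|^p\ge1+p\operatorname{Re}w+\tfrac p2\big[(\operatorname{Im}w)^2+(p-1)(\operatorname{Re}w)^2\big]-c_1|w|^3 ,$$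
with $c_1$ depending on $p$. Assume $\delta<1$ and $r\delta\le\frac12$. Then $\|g\|_\infty\le r\delta$, $\int g=0$ and $\int|g|^3\le r\delta\sigma^2$. If $p>1$, the bracket is at least $(p-1)|w|^2$. If $p=1$, then $\int g^2=\sum_{\rho+\rho'=0}g_\rho g_{\rho'}=0$, and since $(\operatorname{Im}g)^2=\frac12(|g|^2-\operatorname{Re}g^2)$ we get $\int(\operatorname{Im}g)^2=\sigma^2/2$. So for some $c=c_p>0$ and all small $\delta$,
$$\int|1+g|^p\ge1+2c\sigma^2-c_1r\delta\sigma^2\ge1+c\sigma^2 .$$
For small $\delta$ also $c\sigma^2\le1$. As $p<2$ and $\sqrt{1+x}\ge1+x/3$ on $[0,1]$, we get $\|1+g\|_p\ge(1+c\sigma^2)^{1/2}\ge1+c\sigma^2/3$.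

**Step 3: compare with the coefficients.** For $s\ge q_0>2$,
$$\Big(1+\sum|g_\rho|^s\Big)^{1/s}\le1+\tfrac12\sum|g_\rho|^s\le1+\tfrac12\delta^{q_0-2}\sigma^2 .$$
Choose $\delta_0$ so small that Step 2 holds with $\delta=\delta_0$ and $\frac12\delta_0^{q_0-2}\le c/3$. $\square$

## The extremal polynomial at the critical exponent

**Lemma 7.** $q>2$, and there is $f^*\in T_K$ with at least two nonzero coefficients and $\|\hat f^*\|_q=\|f^*\|_p$.

*Proof.* Since $|1+z|$ is not constant and $p<2$, $\|1+z\|_p<\|1+z\|_2=\|\widehat{1+z}\|_2$. So $C_{p,2}(K)>1$, and $q>2$.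

For the second claim we approach $q$ from below. Choose $s_j\uparrow q$ with $(2+q)/2\le s_j<q$. As $C_{p,s_j}(K)>1$, there are $f_j\in T_K$ with largest coefficient of modulus $1$ and $\|\hat f_j\|_{s_j}>\|f_j\|_p$. Apply Lemma 6 with $q_0=(2+q)/2>2$ and $r=k$ (for $p=1$ we have $K=\{0,1\}$, which is midpoint-free): a second coefficient of $f_j$ exceeds $\delta_0$ in modulus. Let $f^*$ be a limit point of $(f_j)$ in the finite-dimensional space $T_K$. It has at least two nonzero coefficients and $\|\hat f^*\|_q\ge\|f^*\|_p$. The reverse inequality holds since $C_{p,q}(K)=1$. $\square$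

Put $w=|f^*|^p$, a continuous nonnegative function on $\mathbb T$. For $p=1$ we may take $f^*=1+z$, as noted after Lemma 2; then $w=2|\cos(\theta/2)|$ and
$$\hat w(j)=\frac2\pi\int_0^\pi\cos\frac\theta2\cos j\theta\,d\theta=\frac{(-1)^j}\pi\Big(\frac1{j+\frac12}-\frac1{j-\frac12}\Big)=\frac4\pi\cdot\frac{(-1)^{j+1}}{4j^2-1}, \tag{6}$$
which never vanishes. What the construction needs is less: infinitely many nonzero Fourier coefficients.

**Lemma 8.** $w=|f^*|^p$ is not a trigonometric polynomial.

*Proof.* **Step 1: pass to rational functions.** Suppose $w=P$ on $\mathbb T$ with $P$ a Laurent polynomial. Let $H(z)=f^*(z)\,\overline{f^*(1/\bar z)}$, a Laurent polynomial equal to $|f^*|^2$ on $\mathbb T$. On an arc where $f^*\ne0$ we have $P=H^{p/2}$ with $H>0$; differentiating along the arc gives $\frac p2\,H'/H=P'/P$ there, hence identically as rational functions.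

**Step 2: compare residues.** Let $l<d$ be the lowest and highest exponents in $f^*$, with coefficients $\alpha_l,\alpha_d\neq0$. The coefficient of $z^{d-l}$ in $H$ is $\alpha_d\overline{\alpha_l}\ne0$, that of $z^{l-d}$ is its conjugate. So $H$ is not a monomial and has a zero $z_0\ne0$, of some multiplicity $m\ge1$. Comparing residues at $z_0$ gives
$$\frac{pm}2=m',$$
where $m'\in\mathbb Z_{\ge0}$ is the order of $P$ at $z_0$.

**Step 3: contradiction.** In case (b) this contradicts the irrationality of $p$. In case (a), $f^*=\alpha+\beta z$ with $\alpha\beta\ne0$, and the zeros of $H$ are $z_0=-\alpha/\beta$ and $1/\bar z_0$. If $|z_0|\neq1$, then $m=1$ and $p/2\in[\frac12,1)$ is not an integer. If $|z_0|=1$, then $m=2$ and $p=m'$ is an integer, so $p=1=m'$. But $P=w\ge0$ on $\mathbb T$ vanishes at $z_0\in\mathbb T$, so its derivative along the circle vanishes there, and the zero cannot be simple. $\square$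

## Winding lines on $\mathbb T^2$ and the sets $B_a$

Let $\mathrm{Sp}=\{j\in\mathbb Z:\hat w(j)\ne0\}$. It is symmetric because $w$ is real, and infinite, since otherwise the continuous function $w$ would be a trigonometric polynomial. Fix $b\in\mathrm{Sp}$ with $b\ge1$, and let $a\in\mathrm{Sp}$ tend to $+\infty$. With $g=\gcd(a,b)$ put
$$a'=a/g\ge a/b,\qquad b'=b/g\le b,\qquad B_a=\{b'x-a'y:\ x,y\in K\}\subset\mathbb Z .$$
Only $a$ so large that $a'>k$ and $a'>2b'$ are used. A polynomial on $B_a$ is the restriction of a polynomial $F\in T_{K\times K}$ on $\mathbb T^2$ to the closed line $\zeta\mapsto(\zeta^{b'},\zeta^{-a'})$.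

The map $(x,y)\mapsto b'x-a'y$ is injective on $K\times K$: if $b'(x-x')=a'(y-y')$, then $a'\mid x-x'$ since $\gcd(a',b')=1$, and $|x-x'|\le k<a'$, so $x=x'$ and $y=y'$. Thus Lemma 4 applies to $B_a$ with $d=2$ and $u=(b',-a')$.

For $k=1$ the set $B_a$ is midpoint-free. Indeed $B_a=\{0,u,v,u+v\}$ with $u=b'$, $v=-a'$, $|v|>2|u|>0$. If $0$ were a midpoint of two others, then $u+v=0$, $2u+v=0$ or $u+2v=0$, all impossible. The other vertices reduce to this one by translation and changing signs of $u$, $v$. So Lemma 6 applies to $B_a$ with $r=(k+1)^2-1$ and $q_0=q$. Fix the resulting $\delta_0$; it does not depend on $a$.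

**Proposition 9.**

* (i) $C_{p,q}(B_a)>1$. Consequently $q<p'$.
* (ii) For each finite $s>q$, $C_{p,s}(B_a)=1$ for all large $a$.
* (iii) For all large $a$ the minimum $q_a$ of $\{s\in[q,\infty):C_{p,s}(B_a)=1\}$ exists, $h_a=q_a-q>0$, and $h_a\to0$ as $a\to\infty$. If $h_a\le1$, then $\log C_{p,q}(B_a)\ge\kappa h_a$ with $\kappa=\log(1+\delta_0^{q+1})/(q+1)^2$, which is independent of $a$.

*Proof of (i).* This is where the resonance between the frequencies $a$ and $b$ of $w$ enters: we find a polynomial on $B_a$ which is worse than the extremal one. For $c\in\mathbb T$ let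
$$f(\zeta)=f^*(\zeta^{b'})\,f^*(c\,\zeta^{-a'})\in T_{B_a} .$$
By injectivity the coefficients do not collide, so $\|\hat f\|_q=\|\hat f^*\|_q^2=\|f^*\|_p^2=\hat w(0)^{2/p}$ for every $c$. Consider
$$\Phi(c)=\|f\|_p^p=\int w(\zeta^{b'})\,w(c\,\zeta^{-a'})\,d\zeta ,$$
a continuous real function of $c$. Substituting $c\mapsto c\,\zeta^{a'}$, its $j$-th Fourier coefficient is
$$\hat\Phi(j)=\hat w(j)\int w(\zeta^{b'})\,\zeta^{-a'j}\,d\zeta .$$
For $j=0$ this is $\hat w(0)^2$. For $j=b=gb'$ we have $a'j=a'gb'=ab'$, so the integral is $\hat w(a)$ and $\hat\Phi(b)=\hat w(b)\hat w(a)\ne0$. So $\Phi$ is a nonconstant real continuous function with mean $\hat w(0)^2$, and for some $c$ we have $\Phi(c)<\hat w(0)^2$. For this $c$, $\|f\|_p<\hat w(0)^{2/p}=\|\hat f\|_q$.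

For the consequence: if $p=1$ then $p'=\infty>q$. If $p>1$, then $C_{p,s}(B_a)=1$ for $s\ge p'$ by Hausdorff–Young, so $q\ge p'$ is impossible. $\square$

*The case $p=1$ explicitly.* With $f^*=1+z$ and $b=1$ we get $B_a=\{0,1,-a,1-a\}$ and $f=(1+\zeta)(1+c\,\zeta^{-a})$. Here $\hat\Phi(j)=\hat w(j)\hat w(aj)$, so by (6), for even $a$ and $c=1$,
$$\|f\|_1=\Big(\frac4\pi\Big)^2\Big(1+2\sum_{j\ge1}\frac{(-1)^j}{(4j^2-1)(4a^2j^2-1)}\Big)<\Big(\frac4\pi\Big)^2=4^{1/\lambda}=\|\hat f\|_\lambda ,$$
because the series is alternating with decreasing terms and negative first term. The gain is of order $a^{-2}$ and tends to $0$, as it should: we want perturbations that disappear as $a\to\infty$.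

*Proof of (ii).* The purpose is to see that in the limit the line fills the torus, where $C_{p,q}(K\times K)=1$. Suppose the claim fails for some $s>q$. Then there are $a_i\to\infty$ and $f_i\in T_{B_{a_i}}$ with largest coefficient of modulus $1$ and $\|\hat f_i\|_s>\|f_i\|_p$. By Lemma 6 another coefficient of $f_i$ exceeds $\delta_0$ in modulus. Write $f_i(\zeta)=F_i(\zeta^{b_i'},\zeta^{-a_i'})$ with $F_i\in T_{K\times K}$ on $\mathbb T^2$; $F_i$ has the same coefficients as $f_i$. Pass to a subsequence with $F_i\to F$. Then $\xi=\hat F$ has at least two nonzero entries.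

We claim $\|f_i\|_{L^p(\mathbb T)}\to\|F\|_{L^p(\mathbb T^2)}$. Since $\|F_i-F\|_\infty\to0$, we may replace $f_i$ by $F(\zeta^{b_i'},\zeta^{-a_i'})$. Approximate the continuous function $|F|^p$ uniformly by trigonometric polynomials on $\mathbb T^2$. It is enough to show that for a fixed trigonometric polynomial the integral along the line eventually equals the integral over $\mathbb T^2$, i.e. that for fixed $(x,y)\ne(0,0)$ eventually $b_i'x-a_i'y\neq0$. If $b_i'x=a_i'y$, then $a_i'\mid x$; once $a_i'>|x|$ this gives $x=0$ and then $y=0$. And $a_i'\ge a_i/b\to\infty$. This proves the claim.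

By Lemma 3, $C_{p,q}(K\times K)=1$. Therefore
$$\|\xi\|_s\ge\|F\|_p\ge\|\xi\|_q>\|\xi\|_s ,$$
the last step because $s>q$ and $\xi$ has at least two nonzero entries. This is a contradiction. $\square$

*Proof of (iii).* By (ii) with $s=q+1$, for all large $a$ the closed set $\{s\in[q,\infty):C_{p,s}(B_a)=1\}$ is nonempty, so $q_a$ exists. By (i), $q_a>q$. By (ii), $q_a\le s$ for large $a$ and any given $s>q$, so $q_a\to q$.

For the lower bound we find an extremal polynomial at $q_a$ and follow its $\ell^s$-norm down to $s=q$. Let $h_a\le1$. For $s\in[q,q_a)$ there is $f_s\in T_{B_a}$ with largest coefficient of modulus $1$ and $\|\hat f_s\|_s>\|f_s\|_p$, and by Lemma 6 it has another coefficient exceeding $\delta_0$ in modulus. A limit point as $s\uparrow q_a$ is a polynomial $f\in T_{B_a}$ with largest coefficient of modulus $1$, another coefficient of modulus $\ge\delta_0$, and $\|\hat f\|_{q_a}\ge\|f\|_p$. Let $\xi=\hat f$ and $S(s)=\sum|\xi|^s$, the sum being over the nonzero entries. All $|\xi|\le1$, so $S'\le0$; and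 $S(s)\ge1+\delta_0^s\ge1+\delta_0^{q+1}$ for $s\in[q,q+1]$. On this interval
$$\frac d{ds}\log\|\xi\|_s=\frac d{ds}\,\frac{\log S(s)}s=-\frac{\log S}{s^2}+\frac{S'}{sS}\le-\kappa .$$
Integrating over $[q,q_a]$,
$$C_{p,q}(B_a)\ge\frac{\|\xi\|_q}{\|f\|_p}\ge\frac{\|\xi\|_q}{\|\xi\|_{q_a}}\ge e^{\kappa h_a}.\ \square$$

This is exactly (5).

## Finite blocks

**Proposition 10.** For every $M>1$ there are $n$ and a finite $A\subset\mathbb Z^n$, $A=E_1\sqcup E_2$, with $C_{p,q}(A)\ge M$ and $C_{p,q}(E_i)\le3^{1/q}$ for $i=1,2$.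

*Proof.* Write $q=2+2\varepsilon$; $\varepsilon>0$ by Lemma 7. Let $a\in\mathrm{Sp}$ be large, to be chosen at the end, with $h=h_a\le1$. Put
$$n=\Big\lceil\frac{\log M}{\kappa h}\Big\rceil,\qquad A=B_a^n\subset\mathbb Z^n .$$

**Step 1: the whole block is bad.** By Lemma 3 and Proposition 9(iii), $C_{p,q}(A)=C_{p,q}(B_a)^n\ge e^{\kappa hn}\ge M$.

**Step 2: the halves are good.** Take the partition $A=E_1\sqcup E_2$ from Lemma 4 with $d=2$. Since $C_{p,q+h}(B_a)=1$, Lemma 5 applies; use it with $j_1=\lfloor1/h\rfloor$. Then $2^{j_1h}\le2$, and $2^{-\varepsilon j_1}\le2^{\varepsilon}2^{-\varepsilon/h}$, so for $f\in T_{E_i}$ with $\|f\|_p\le1$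
$$\|\hat f\|_q^q\le2+C_12^\varepsilon\,n^{2+\varepsilon}\,2^{-\varepsilon/h}\le2+C_12^\varepsilon\Big(1+\frac{\log M}{\kappa h}\Big)^{2+\varepsilon}2^{-\varepsilon/h} .$$
Here $M,\kappa,\varepsilon$ and $C_1=C_1(k,2,\varepsilon)$ do not depend on $a$, and $h=h_a\to0$ as $a\to\infty$. So the last term is at most $1$ for $a$ large. Fix such an $a$. Then $\|\hat f\|_q^q\le3$. $\square$

## Copying a block into $\Gamma$

The blocks live on tori $\mathbb T^n$; they have to be placed inside $\Gamma$ one after another. The next lemma adds a block to a finite set $B\subset\Gamma$ already chosen so that the new characters behave almost as if they were functions of new independent variables.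

**Lemma 11.** Let $\Gamma$ be not of bounded exponent, $B\subset\Gamma$ and $A\subset\mathbb Z^n$ finite, $0<\delta<1$. There is a homomorphism $\varphi:\mathbb Z^n\to\Gamma$ such that $(b,a)\mapsto b+\varphi(a)$ is injective on $B\times A$, and for all scalars $\xi_{b,a}$
$$(1-\delta)\|\tilde h\|_{L^p(G\times\mathbb T^n)}\le\|h\|_{L^p(G)}\le(1+\delta)\|\tilde h\|_{L^p(G\times\mathbb T^n)},$$
where $h=\sum\xi_{b,a}\,(b+\varphi(a))$ is a combination of characters of $G$ and $\tilde h(g,z)=\sum\xi_{b,a}\,b(g)z^a$.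

*Proof.* **Step 1: elements avoiding a finite set.** This is the only place where the hypothesis on $\Gamma$ is used. We claim: for finite $S\subset\Gamma$ and $R\ge1$ there is $x\in\Gamma$ with $mx\notin S$ for $1\le|m|\le R$. Otherwise for every $x$ some $mx\in S$, so $R!\,x=(R!/m)\,mx$ lies in the finite set $\{(R!/m)s:s\in S,\ 1\le|m|\le R\}$. Then the group $R!\,\Gamma$ is finite, hence killed by its order, and $\Gamma$ has bounded exponent, a contradiction.

**Step 2: homomorphisms avoiding finitely many relations.** We claim: for finite $D\subset\Gamma\times\mathbb Z^n$ there is $\varphi$ with $\gamma+\varphi(c)\ne0$ whenever $(\gamma,c)\in D$ and $c\neq0$. Let $R\ge1$ bound all $|c_i|$ occurring in $D$. Choose $x_1,\dots,x_n\in\Gamma$ successively by Step 1 with $mx_i\notin\{-\gamma-\sum_{l<i}c_lx_l:(\gamma,c)\in D\}$ for $1\le|m|\le R$, and put $\varphi(c)=\sum c_ix_i$. If $c\ne0$ has last nonzero coordinate $c_i$, then $c_ix_i\ne-\gamma-\sum_{l<i}c_lx_l$, that is, $\gamma+\varphi(c)\neq0$.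

**Step 3: reduce the norm comparison to finitely many relations.** The functions $\tilde h$ with $\|\tilde h\|_p=1$ form a compact subset of a finite-dimensional space, and $\tilde h\mapsto|\tilde h|^p$ is continuous into $C(G\times\mathbb T^n)$. So the functions $|\tilde h|^p$ form a compact set there. Trigonometric polynomials are dense in $C(G\times\mathbb T^n)$, hence there are finitely many trigonometric polynomials $P_1,\dots,P_L$ such that each of these functions is within $\delta/2$ of some $P_i$ in sup norm. Apply Step 2 with $D$ containing all frequencies of the $P_i$ and all $(b-b',a-a')$ with $b,b'\in B$, $a,a'\in A$.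

**Step 4: conclude.** Let $\varphi^*(g)=(x_1(g),\dots,x_n(g))\in\mathbb T^n$. Then $h(g)=\tilde h(g,\varphi^*(g))$, and
$$\int_GP_i(g,\varphi^*(g))\,dg=\int_{G\times\mathbb T^n}P_i ,$$
because a frequency $(\gamma,c)$ of $P_i$ with $\gamma+\varphi(c)=0$ must have $c=0$ and then $\gamma=0$. If $\|\tilde h\|_p=1$ and $|\tilde h|^p$ is within $\delta/2$ of $P_i$, both $\|h\|_p^p$ and $1=\|\tilde h\|_p^p$ differ from this common integral by at most $\delta/2$, so $\big|\|h\|_p^p-1\big|\le\delta$. Since $(1-\delta)^{1/p}\ge1-\delta$ and $(1+\delta)^{1/p}\le1+\delta$, the two inequalities follow by homogeneity. Finally, if $b+\varphi(a)=b'+\varphi(a')$, the choice of $D$ forces $a=a'$, hence $b=b'$. $\square$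

## Assembling the blocks: proof of Theorem 1

**Step 1: the sets.** For $m\ge2$ take from Proposition 10 blocks $A_m=E_1^m\sqcup E_2^m\subset\mathbb Z^{n_m}$ with $C_{p,q}(A_m)\ge m$ and $C_{p,q}(E_i^m)\le3^{1/q}$, translated so that $0\notin A_m$. Put $\delta_m=2^{-m-1}$. Inductively choose $\varphi_m:\mathbb Z^{n_m}\to\Gamma$ by Lemma 11 for the finite sets
$$B=\{0\}\cup\bigcup_{2\le l<m}\varphi_l(A_l)\subset\Gamma\qquad\text{and}\qquad\{0\}\cup A_m\subset\mathbb Z^{n_m},$$
with $\delta=\delta_m$. By injectivity, comparing the pairs $(0,a)$ with $a\in A_m$ and $(b,0)$ with $b\in B$, the sets $\varphi_m(A_m)$ are pairwise disjoint, and $\varphi_m$ is injective on $A_m$. Let $E_i=\bigcup_m\varphi_m(E_i^m)$. Then $E_1\cap E_2=\emptyset$.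

**Step 2: the union is not in $S_{p,q}$.** Lemma 11, with only $b=0$ occurring, compares a polynomial on $A_m$ with its copy on $\varphi_m(A_m)$, which has the same coefficients. Hence for all $m\ge2$
$$C_{p,q}(E_1\cup E_2)\ge C_{p,q}(\varphi_m(A_m))\ge\frac{C_{p,q}(A_m)}{1+\delta_m}\ge\frac m2 .$$

**Step 3: different blocks behave as independent.** For a constant $f_0$ and $f_m=\sum_{a\in A_m}\xi_{m,a}\,\varphi_m(a)$ put $\tilde f_m(z^{(m)})=\sum_a\xi_{m,a}(z^{(m)})^a$ on $\mathbb T^{n_m}$. We claim
$$\Big\|f_0+\sum_{2\le m\le L}f_m\Big\|_{L^p(G)}\ge\prod_{2\le m\le L}(1-\delta_m)\ \Big\|f_0+\sum_{2\le m\le L}\tilde f_m\Big\|_{L^p(\prod_m\mathbb T^{n_m})} . \tag{7}$$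
Induct on $L$; without blocks there is nothing to prove. By Lemma 11 for $\varphi_L$ (with coefficients on the pairs $(b,0)$ and $(0,a)$ only), the left side is at least
$$(1-\delta_L)\Big\|f_0+\sum_{m<L}f_m(g)+\tilde f_L(z)\Big\|_{L^p(G\times\mathbb T^{n_L})} .$$
For fixed $z$ apply the induction hypothesis with the constant $f_0+\tilde f_L(z)$ in place of $f_0$, raise to the power $p$ and integrate in $z$. This gives (7). Note $\prod(1-\delta_m)\ge1-\sum_{m\ge2}2^{-m-1}\ge\frac12$.

**Step 4: separate the blocks by random signs.** Let $f\in T_{E_i}$. Then $f=\sum_{2\le m\le L}f_m$ for some $L$, with $\xi_m=(\xi_{m,a})_a$ supported on $E_i^m$. Put $\tilde f=\sum\tilde f_m$. By (7), $\|\tilde f\|_p\le2\|f\|_p$. The $\tilde f_m$ depend on different variables and have mean zero, because $0\notin A_m$. Integrating out the variables $z^{(m)}$ with $m\notin S$ (a conditional expectation, which is a contraction in $L^p$) gives $\|\sum_{m\in S}\tilde f_m\|_p\le\|\tilde f\|_p$ for every set $S$ of indices. Splitting a sign pattern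 into its $+$ and $-$ parts,
$$\Big\|\sum\epsilon_m\tilde f_m\Big\|_p\le2\|\tilde f\|_p\qquad\text{for all signs }\epsilon_m=\pm1. \tag{8}$$

We need Khinchine's inequality with an explicit constant. For complex $a_m$ and independent uniform signs let $X=\sum\epsilon_ma_m=U+iV$ with $U,V$ real. Expanding the fourth power, $\mathbb E(\sum\epsilon_mu_m)^4\le3(\sum u_m^2)^2$ for real $u_m$. By the triangle inequality for $|X|^2=U^2+V^2$ in $L^2$,
$$\mathbb E|X|^4\le(\|U\|_4^2+\|V\|_4^2)^2\le3\Big(\sum|a_m|^2\Big)^2 .$$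
Hölder's inequality $\mathbb E|X|^2\le(\mathbb E|X|)^{2/3}(\mathbb E|X|^4)^{1/3}$ then gives $\mathbb E|X|\ge3^{-1/2}(\sum|a_m|^2)^{1/2}$.

Average (8) over signs, and use this pointwise, then Minkowski's inequality in $\ell^{2/p}$ (as $p\le2$), then $q\ge2$:
$$2\|\tilde f\|_p\ge\Big\|\mathbb E_\epsilon\Big|\sum\epsilon_m\tilde f_m\Big|\Big\|_p\ge3^{-1/2}\Big\|\Big(\sum|\tilde f_m|^2\Big)^{1/2}\Big\|_p\ge3^{-1/2}\Big(\sum\|\tilde f_m\|_p^2\Big)^{1/2}\ge3^{-1/2}\Big(\sum\|\tilde f_m\|_p^q\Big)^{1/q} .$$

**Step 5: $E_i\in S_{p,q}$.** Since $\tilde f_m\in T_{E_i^m}$ and $C_{p,q}(E_i^m)^q\le3$,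
$$\|\hat f\|_q^q=\sum_m\|\xi_m\|_q^q\le3\sum_m\|\tilde f_m\|_p^q\le3\,(2\sqrt3\,\|\tilde f\|_p)^q\le3\,(4\sqrt3\,\|f\|_p)^q .$$
So $C_{p,q}(E_i)\le4\sqrt3\cdot3^{1/q}<\infty$, that is, $E_1,E_2\in S_{p,q}(G)$.

**Step 6: the exponents.** The bounds $2<q<p'$ are Lemma 7 and Proposition 9(i), and $q_1(1)$ was computed in Lemma 2. It remains to show $q_k(p)\to p'$ for $1<p<2$. Let $D_k=\sum_{j=0}^kz^j$. For $|\theta|\le\pi$ we have $|D_k(e^{i\theta})|\le\min(k+1,\pi/|\theta|)$, because $|D_k|=|\sin\frac{(k+1)\theta}2|/|\sin\frac\theta2|$ and $|\sin\frac\theta2|\ge|\theta|/\pi$. Splitting the integral at $|\theta|=\pi/(k+1)$,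
$$\|D_k\|_p^p\le\frac1\pi\Big[(k+1)^p\,\frac\pi{k+1}+\pi^p\int_{\pi/(k+1)}^\infty\theta^{-p}\,d\theta\Big]=(k+1)^{p-1}\Big(1+\frac1{p-1}\Big)=p'\,(k+1)^{p-1},$$
so $\|D_k\|_p\le(p')^{1/p}(k+1)^{1/p'}$. For every $s\in[2,p')$,
$$C_{p,s}(K_k)\ge\frac{(k+1)^{1/s}}{\|D_k\|_p}\ge(p')^{-1/p}(k+1)^{1/s-1/p'}\to\infty ,$$
whence $q_k(p)>s$ for large $k$. As $q_k(p)\le p'$ by Hausdorff–Young, $q_k(p)\to p'$. $\blacksquare$
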